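# Joins of pseudocompact topologies on abelian groups

## 1. Pseudocompact groups, totally bounded groups, and $G_\delta$-dense sets

**Conventions.** Apart from the classes defined below, all groups are abelian and written additively. Write $\mathbb T=\mathbb R/\mathbb Z$, $\mathfrak c=2^\omega$, and $Z(k)$ for the cyclic group of order $k$. A *character* of $G$ is any homomorphism $G\to\mathbb T$, with no continuity required; $\mathrm{Hom}(G,\mathbb T)$ is the group of all characters. For any group $A$ the group $\mathrm{Hom}(A,\mathbb T)$, with the pointwise topology, is a closed subgroup of $\mathbb T^A$, hence compact. For an index set $I$, a subset $P\subseteq I$ and a group $M$, we regard $M^P$ as the subgroup of $M^I$ of elements vanishing off $P$; $M^{(\lambda)}$ is the direct sum of $\lambda$ copies of $M$.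

We constantly use that a homomorphism from a subgroup of $G$ into a divisible group extends to all of $G$. The groups $\mathbb T$, $\mathbb T^\kappa$ and $\mathbb Q$ are divisible. In particular the characters of $G$ separate the points of $G$.

**Definition (algebraic terms).** $G[n]=\{g\in G:ng=0\}$; $t(G)$ is the torsion subgroup; the *socle* is $\bigoplus_pG[p]$. A family of elements of infinite order is *independent* if it is independent over $\mathbb Z$. The *torsion-free rank* $r_0(G)$ is the cardinality of a maximal independent family of elements of infinite order. $G$ is *bounded* if $nG=0$ for some $n\ge1$.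

*Example.* $r_0(\mathbb Z^n\oplus Z(6))=n$ and $r_0(\mathbb Q)=1$. Since $\mathbb T$ has size $\mathfrak c$ and countable torsion subgroup, $r_0(\mathbb T)=\mathfrak c$. The group $Z(4)^{(\omega)}$ is bounded; $\mathbb Q/\mathbb Z$ is torsion but unbounded.

**Definition (totally bounded).** A topological group $G$ is *totally bounded* if for each neighborhood $U$ of $0$ there is a finite $F\subseteq G$ with $F+U=G$.

*Example.* $\mathbb Z$ with the topology induced by $n\mapsto n\alpha\in\mathbb T$, $\alpha$ irrational, is totally bounded, being a subgroup of a compact group. The discrete group $\mathbb Z$ is not: take $U=\{0\}$.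

**Definition (the topology $\mathcal T_A$).** For a subgroup $A\le\mathrm{Hom}(G,\mathbb T)$, $\mathcal T_A$ is the coarsest topology on $G$ making all $a\in A$ continuous. It is a group topology, and it is Hausdorff exactly when $A$ separates points.

*Example.* Let $G=\mathbb Z$, so $\mathrm{Hom}(\mathbb Z,\mathbb T)=\mathbb T$. If $A=Z(p^\infty)$, the characters in $A$ are $n\mapsto na/p^j$; the sets $p^j\mathbb Z$ form a base at $0$, and $\mathcal T_A$ is the $p$-adic topology. The group $\mathrm{Hom}(Z(p^\infty),\mathbb T)$ is the group of $p$-adic integers, in which $\mathbb Z$ is dense. This illustrates the first of the two facts below.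

**Definition (pseudocompact).** A space is *pseudocompact* if every continuous real-valued function on it is bounded. Continuous images of pseudocompact spaces are pseudocompact.

*Example.* Compact spaces are pseudocompact. A subset $S\subseteq\mathbb T$ that is not closed is not pseudocompact: if $\theta\in\overline S\setminus S$, then $x\mapsto1/\|x-\theta\|$ is continuous and unbounded on $S$ (here $\|\cdot\|$ is the distance to $0$ in $\mathbb T$). So a pseudocompact subgroup of $\mathbb T$ is closed, that is, finite or equal to $\mathbb T$.

**Definition ($G_\delta$-dense).** A subset of a space is *$G_\delta$-dense* if it meets every nonempty $G_\delta$ set.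

*Example.* In $\mathbb T$ every point is a $G_\delta$, so the only $G_\delta$-dense subset is $\mathbb T$. In $\mathbb T^{\omega_1}$ the situation is different. A $G_\delta$ set containing $u$ contains $\{v:v|_J=u|_J\}$ for some countable $J\subseteq\omega_1$, because a basic open set restricts finitely many coordinates. Hence the proper subgroup $\Sigma$ of functions of countable support is $G_\delta$-dense.

We take two facts from Comfort and Ross, the first from *Fund. Math.* 55 (1964), the second from *Pacific J. Math.* 16 (1966).

* **F1.** The totally bounded Hausdorff group topologies on $G$ are exactly the topologies $\mathcal T_A$ with $A\le\mathrm{Hom}(G,\mathbb T)$ a point-separating subgroup. The evaluation map $(G,\mathcal T_A)\to\mathrm{Hom}(A,\mathbb T)$, $g\mapsto(a\mapsto a(g))$, is a topological embedding with dense image.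
* **F2.** Pseudocompact groups are totally bounded. A totally bounded group is pseudocompact if and only if it is $G_\delta$-dense in its completion.

By F2, $\Sigma\subseteq\mathbb T^{\omega_1}$ is a pseudocompact group that is not compact.

**Definition (join).** The *supremum* or *join* $\bigvee_i\mathcal T_i$ of group topologies is the coarsest topology containing all of them. It is a group topology; finite intersections of neighborhoods of $0$ taken from the $\mathcal T_i$ form a base at $0$.

*Example.* On $\mathbb Z$ the join of the $2$-adic and $3$-adic topologies has the sets $2^a3^b\mathbb Z$ as a base at $0$.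

**Definition (the classes and the two suprema).** $\mathbf P$ is the class of pseudocompact Hausdorff topological groups; $\mathbf P'$ is the class of groups $G$ that admit a topology $\mathcal T$ with $(G,\mathcal T)\in\mathbf P$. For $G\in\mathbf P'$, $\mathcal T^\vee=\mathcal T^\vee(G)$ is the supremum of all pseudocompact Hausdorff group topologies on $G$, and $\mathcal T^\#=\mathcal T^\#(G)$ is the supremum of all totally bounded Hausdorff group topologies on $G$. By F2, $\mathcal T^\vee\subseteq\mathcal T^\#$.

*Example.* On a finite group the only Hausdorff topology is the discrete one, so $\mathcal T^\vee=\mathcal T^\#$ is discrete. The group $\mathbb T$ is in $\mathbf P'$ through its usual topology.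

**Definition ($m(\kappa)$).** For a cardinal $\kappa\ge1$, $m(\kappa)$ is the least cardinality of a set $E\subseteq\mathbb T^\kappa$ whose projection to $\mathbb T^J$ is onto for every countable $J\subseteq\kappa$.

For infinite $\kappa$ we have $\mathfrak c\le m(\kappa)\le2^\kappa$: project to one coordinate for the first inequality, and take $E=\mathbb T^\kappa$ for the second. Also $m$ is nondecreasing, since a witness for $\kappa'\ge\kappa$ projects to a witness for $\kappa$.

*Example.* $m(\omega_1)=\mathfrak c$. The set $\Sigma$ works, and $|\Sigma|=\omega_1^{\omega}\cdot\mathfrak c=\mathfrak c$.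

**Definition (admissible).** A cardinal $\lambda$ is *admissible* if $m(\sigma)\le\lambda\le2^\sigma$ for some *uncountable* $\sigma$.

*Example.* $\mathfrak c$ is admissible (take $\sigma=\omega_1$), and so is $2^\sigma$ for each uncountable $\sigma$. No $\lambda<\mathfrak c$ is admissible.

Three consequences of F1 and F2 will be used all the time.

**C1.** *If $f:G\to K$ is an injective homomorphism into a compact group with $f(G)$ $G_\delta$-dense, the induced topology is a pseudocompact Hausdorff group topology.* Indeed $f(G)$ is dense in $K$, so $G$ is totally bounded with completion $K$, and F2 applies. *A set $E\subseteq\prod_{\alpha\in I}M_\alpha$, with all $M_\alpha$ compact metrizable, that projects onto $\prod_{\alpha\in J}M_\alpha$ for all countable $J\subseteq I$ is $G_\delta$-dense*, since, as in the example above, a $G_\delta$ containing $u$ contains $\{v:v|_J=u|_J\}$ for some countable $J$. *A finite product of pseudocompact groups is pseudocompact*: if $\bigcap_nU_n$ contains $(x,y)\in K_1\times K_2$, choose open $V_n\times W_n\subseteq U_n$ containing $(x,y)$; then $\bigcap V_n\times\bigcap W_n\subseteq\bigcap U_n$, so a product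 of two $G_\delta$-dense subgroups is $G_\delta$-dense.

**C2.** *If $\mathcal T_A$ is pseudocompact and $C\le A$ is countable, then $g\mapsto g|_C$ maps $G$ onto $\mathrm{Hom}(C,\mathbb T)$*, where $g|_C$ denotes $c\mapsto c(g)$. Indeed, let $h\in\mathrm{Hom}(C,\mathbb T)$. It extends to $A$, so $\{h'\in\mathrm{Hom}(A,\mathbb T):h'|_C=h\}$ is nonempty. It is a $G_\delta$, being the intersection over the countably many $c\in C$ of the $G_\delta$ sets $\{h':h'(c)=h(c)\}$. By F1 and F2 it contains the image of some $g\in G$.

**C3.** *$\mathcal T^\#=\mathcal T_{\mathrm{Hom}(G,\mathbb T)}$; so $\mathcal T^\vee=\mathcal T^\#$ as soon as every character of $G$ is $\mathcal T^\vee$-continuous.* By F1, every totally bounded Hausdorff group topology is a $\mathcal T_A\subseteq\mathcal T_{\mathrm{Hom}(G,\mathbb T)}$, and the latter is itself one of them because characters separate points.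

## 2. Conjecture 1.8: is $\mathcal T^\vee$ equal to $\mathcal T^\#$?

Pseudocompact topologies are special totally bounded topologies. If we join all of them, do we get everything that the totally bounded ones give? Conjecture 1.8 of "On the supremum of the pseudocompact group topologies" says: *every abelian $G\in\mathbf P'$ satisfies $(G,\mathcal T^\vee)=(G,\mathcal T^\#)$.* By C3 the question is whether every character of $G$, however wild, is continuous for the join of the pseudocompact topologies. The answer is yes, in ZFC with no extra hypotheses, and the argument gives more.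

**Theorem 1.** *Every abelian $G\in\mathbf P'$ satisfies $\mathcal T^\vee(G)=\mathcal T^\#(G)$.*

**Theorem 2.** *For an abelian group $G$ the following are equivalent.*

1. *$G\in\mathbf P'$.*
2. *(i) For every $d\ge1$, $|dG|$ is finite or admissible; and (ii) either $G$ is bounded, or there are $n\ge1$ and an uncountable $\kappa$ with $m(\kappa)\le r_0(G)$ and $|nG|\le2^\kappa$.*
3. *$G$ is a finite direct sum of groups of the following types:*
   - *Type I: a group $L$ with $m(\kappa)\le r_0(L)$ and $|L|\le2^\kappa$ for some uncountable $\kappa$;*
   - *Type II: a group $\Gamma=Z(q)^{(\lambda)}\oplus B$ with $q=p^\ell$ a prime power ($\ell\ge1$), $qB=0$, $|B|\le\lambda$ and $\lambda$ admissible;*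
   - *Type III: a finite group.*

**Theorem 3.** *Let $G\in\mathbf P'$ be abelian.*

*(a) For every finite set of characters $\chi_1,\dots,\chi_k\in\mathrm{Hom}(G,\mathbb T)$ there are two pseudocompact Hausdorff group topologies $\mathcal T_0,\mathcal T_1$ on $G$ such that all $\chi_i$ are $(\mathcal T_0\vee\mathcal T_1)$-continuous. Hence each $\mathcal T^\#$-neighborhood of $0$ is a neighborhood of $0$ for the join of two pseudocompact group topologies.*

*(b) If all $\chi_i$ have finite range (in particular if $G$ is bounded), one pseudocompact topology suffices.*

*(c) If $G$ is unbounded, one does not suffice in general: some character of $G$ is not continuous for any pseudocompact group topology. So the number two is optimal.*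

The second sentence of (a) follows from the first, because by C3 a basic $\mathcal T^\#$-neighborhood of $0$ is defined by finitely many characters. By C3, Theorem 3(a) also implies Theorem 1.

## 3. Countable groups, vector spaces over $\mathbb Z/p$, and a group outside $\mathbf P'$

**Countably infinite groups are not in $\mathbf P'$.** Suppose $G$ is countably infinite and pseudocompact, with compact completion $K$. An infinite compact group is uncountable: a countable one would, by Baire, have an isolated point, hence be discrete, hence finite. So $K\setminus G=\bigcap_{g\in G}(K\setminus\{g\})$ is a nonempty $G_\delta$ that misses $G$, contradicting F2. The question is void for $\mathbb Z$ or $\mathbb Q$.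

**Vector spaces over $\mathbb Z/p$.** Let $V=Z(p)^{(\lambda)}\in\mathbf P'$ with $\lambda$ infinite; for example $\lambda=\mathfrak c$, when $V$ is isomorphic to the compact group $Z(p)^\omega$. Let $\chi\ne0$ be a character and $N=\ker\chi$. Then $N$ has index $p$, so $N$ has dimension $\lambda$ and $N\cong V$. Give $N$ a pseudocompact Hausdorff group topology and declare $N$ open in $V$. Now $V$ is a finite union of clopen translates of $N$, hence pseudocompact, and $\chi$ is continuous because its kernel is open. So a single topology makes $\chi$ continuous, and $\mathcal T^\vee(V)=\mathcal T^\#(V)$ by C3.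

**A bounded group of size $\mathfrak c$ outside $\mathbf P'$.** Let $G=Z(4)^{(\omega)}\oplus Z(2)^{(\mathfrak c)}$. If $G$ were pseudocompact, so would be its continuous image $2G$, which is countably infinite: impossible. Thus it is not enough to look at $|G|$; all $|dG|$ matter, as in 2(i). In contrast, $Z(4)^{(\mathfrak c)}\oplus Z(2)^{(\omega)}$ is of Type II with $q=4$: the small summand of *smaller* exponent does no harm.

## 4. Why one topology is not enough, and how to split a character

The vector space case suggests the first approach: given $\chi$, look for one pseudocompact topology making $\chi$ continuous. It stops at the following point.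

**A bad character of $\mathbb T$.** The divisible group $\mathbb T$ contains a copy of $\mathbb Q$, which is a direct summand. Let $\chi$ be the composition $\mathbb T\to\mathbb Q\to\mathbb T$ of a projection and a group embedding. Its range is countably infinite. If $\chi$ were continuous for some pseudocompact topology on the group $\mathbb T$, then $\chi(\mathbb T)$ would be a pseudocompact subgroup of $\mathbb T$, so finite or all of $\mathbb T$. Hence *no* pseudocompact group topology makes $\chi$ continuous.

But $\mathcal T^\vee$ is a join. It is enough to write $\chi$ as a sum of characters, each of them continuous for its own pseudocompact topology. Here is the tool that makes a given $\psi$ continuous.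

**Lemma 1.** *Let $f:G\to K$ be an injective homomorphism into a compact group, $H\le G$ a subgroup with $f(H)$ $G_\delta$-dense in $K$, and $\psi:G\to M$ a homomorphism onto a compact group $M$ with $\psi(H)=0$. Then $(f,\psi):G\to K\times M$ induces a pseudocompact Hausdorff group topology on $G$ for which $\psi$ is continuous.*

*Proof.* The map $(f,\psi)$ is injective since $f$ is. By C1 we only need that its image is $G_\delta$-dense. Let $S$ be a $G_\delta$ in $K\times M$ containing $(w,t)$. The slice $W=\{w':(w',t)\in S\}$ is a $G_\delta$ in $K$, contains $w$, and $W\times\{t\}\subseteq S$. Pick $x\in G$ with $\psi(x)=t$. The translate $f(x)+f(H)$ is $G_\delta$-dense, so $f(x+h)\in W$ for some $h\in H$; and $\psi(x+h)=t$. $\square$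

Lemma 1 asks two things of $\psi$: it must vanish on a subgroup $H$ that is still big enough to be $G_\delta$-dense, and its range must be compact. The first is easy to arrange by splitting: take two disjoint pieces $X_0,X_1$ of an independent system and write $\chi=\chi^0+\chi^1$ with $\chi^0=0$ on $X_0$ and $\chi^1=0$ on $X_1$. If $G$ is bounded, all ranges are finite and this works; that will be Type II.

For unbounded groups this plain splitting fails at the second requirement. Take $G=\mathbb Q^{(\mathfrak c)}$. This group is in $\mathbf P'$: multiplication by each $n\ne0$ is an automorphism of $\mathbb Q$, hence of the compact group $\mathrm{Hom}(\mathbb Q,\mathbb T)$, so the latter is a $\mathbb Q$-vector space; it maps onto $\mathrm{Hom}(\mathbb Z,\mathbb T)=\mathbb T$ and lies in $\mathbb T^{\mathbb Q}$, so it has size and dimension $\mathfrak c$. Let $\chi:G\to\mathbb Q\to\mathbb T$ be "sum of the coordinates" followed by an embedding, split the standard basis as $X_0\sqcup X_1$ with both parts nonempty, and let $\chi^0$ be $0$ on the $\mathbb Q$-span of $X_0$ and $\chi$ on that of $X_1$. Then $\chi^0$ again has countably infinite range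 and, as above, is continuous for no pseudocompact topology.

The way out is to add and subtract a correction: reserve two more pieces $X_2,X_3$ and write
$$\chi=(\chi+\beta)-\beta, \tag{1}$$
where $\beta$ vanishes on $X_0$, $\chi+\beta$ vanishes on $X_1$, the values of $\beta$ on $X_2$ make $\beta$ onto, and the values of $\beta$ on $X_3$ make $\chi+\beta$ onto. For this $G$ must contain enough independent elements. So the proof has two halves: carry this out for Types I and II (Sections 5–7), and show that every abelian $G\in\mathbf P'$ is a finite sum of such groups (Sections 8–9).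

Say that $G$ has the *two-topology property* if for any finitely many characters of $G$ there are two pseudocompact Hausdorff group topologies on $G$ whose join makes them all continuous. In particular such a $G$ is in $\mathbf P'$.

## 5. Type I groups: $m(\kappa)\le r_0(G)$ and $|G|\le2^\kappa$

Throughout this section $\kappa\ge\omega_1$, $r:=r_0(G)\ge m(\kappa)$ and $|G|\le2^\kappa$. Note $\mathfrak c\le r\le2^\kappa$.

**Step 1: a target system.** We need $r$ independent elements of $\mathbb T^\kappa$, half of which are $G_\delta$-dense, so that independent elements of $G$ can be sent to them.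

**Lemma 2.** *There is an independent family $(y_i)_{i\in I_0\sqcup I_1}$ of elements of infinite order in $\mathbb T^\kappa$ with $|I_0|=|I_1|=r$ and $\{y_i:i\in I_0\}$ $G_\delta$-dense.*

*Proof.* Let $E\subseteq\mathbb T^\kappa$ be as in the definition of $m(\kappa)$, $|E|=m(\kappa)\le r$. As $\kappa\cdot\omega_1=\kappa$, we can partition $\kappa=\bigsqcup_{j<\omega_1}P_j$ with $|P_j|=\kappa$. The index set is $I=E\times\omega_1\times r\times\{0,1\}$. It has size $r$; well-order it in type $r$, so that each index has fewer than $r$ predecessors. Let $I_\varepsilon$ be the set of indices with last coordinate $\varepsilon$.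

By recursion we choose, for $i=(d,j,\rho,\varepsilon)$, an element $y_i\in d+\mathbb T^{P_j}$ such that $ny_i\notin Y_i:=\langle y_{i'}:i'<i\rangle$ for all integers $n\ne0$. Thus $y_i$ agrees with $d$ off the block $P_j$, and the values on the block are used for independence. To see that a choice exists, let $W=\{y\in\mathbb T^\kappa:ny\in Y_i\text{ for some integer }n\ne0\}$. This is a subgroup, and $W/Y_i$ is torsion, so $r_0(W)=r_0(Y_i)<r$. If no choice existed, then $d+\mathbb T^{P_j}\subseteq W$, and taking differences, $\mathbb T^{P_j}\subseteq W$. But $\mathbb T$ contains a copy of $\mathbb Q$, and the vector space $\mathbb Q^{P_j}$ has size, hence dimension, $2^\kappa$. So $r_0(W)\ge2^\kappa\ge r$, a contradiction.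

The family is independent: in a relation $\sum n_iy_i=0$ with some $n_i\ne0$, take the largest $i$ with $n_i\ne0$; then $n_iy_i\in Y_i$, which was excluded.

Finally let $J\subseteq\kappa$ be countable and $u\in\mathbb T^J$. Choose $d\in E$ with $d|_J=u$. The blocks are disjoint, so only countably many of them meet $J$; choose $j<\omega_1$ with $P_j\cap J=\emptyset$. Then $y_{(d,j,0,0)}|_J=d|_J=u$. By C1, $\{y_i:i\in I_0\}$ is $G_\delta$-dense. $\square$

**Step 2: two embeddings.** We build injective homomorphisms $f_0,f_1:G\to\mathbb T^\kappa$ such that $f_\varepsilon$ is already $G_\delta$-dense on a prescribed small subgroup. Let $X$ be a maximal independent set of elements of infinite order in $G$, so $|X|=r$, and split $X=X_0\sqcup X_1\sqcup X_2\sqcup X_3$ with all $|X_l|=r$.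

For each prime $p$ we have $\dim G[p]\le|G|\le2^\kappa=\dim Z(p)^\kappa=\dim(\mathbb T^\kappa)[p]$. So the socle of $G$ injects into $\mathbb T^\kappa$. By divisibility the injection extends to $j:t(G)\to\mathbb T^\kappa$. This $j$ is injective: a nonzero torsion element has a multiple of prime order, which lies in the socle and is not killed.

Define $f_\varepsilon$ ($\varepsilon=0,1$) on $t(G)\oplus\langle X\rangle$ to be $j$ on $t(G)$ and, on $X$, to be given by bijections
$$X_\varepsilon\to\{y_i:i\in I_0\},\qquad X\setminus X_\varepsilon\to\{y_i:i\in I_1\}.$$
Extend to $f_\varepsilon:G\to\mathbb T^\kappa$ by divisibility. It is injective: if $g$ is torsion and $f_\varepsilon(g)=j(g)=0$, then $g=0$. If $g$ has infinite order, maximality of $X$ gives an integer $n\ne0$ with $0\ne ng\in\langle X\rangle$, and $f_\varepsilon(ng)\ne0$ because the $y_i$ are independent. Moreover $f_\varepsilon(\langle X_\varepsilon\rangle)\supseteq\{y_i:i\in I_0\}$ is $G_\delta$-dense in $\mathbb T^\kappa$.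

**Step 3: the correction $\beta$.** We carry out (1). Let $\chi_1,\dots,\chi_k$ be characters and $\chi=(\chi_1,\dots,\chi_k):G\to\mathbb T^k$. Since $r\ge\mathfrak c$, there are surjections of sets $s_2:X_2\to\mathbb T^k$ and $s_3:X_3\to\mathbb T^k$. As $X$ is independent, a homomorphism $\beta:\langle X\rangle\to\mathbb T^k$ is defined by
$$\beta|_{X_0}=0,\qquad\beta|_{X_1}=-\chi|_{X_1},\qquad\beta|_{X_2}=s_2,\qquad\beta|_{X_3}=-\chi|_{X_3}+s_3.$$
Extend it to $G$ by divisibility of $\mathbb T^k$. Then $\beta$ kills $\langle X_0\rangle$, and $\beta(G)=\mathbb T^k$ because of $X_2$. And $\chi+\beta$ kills $\langle X_1\rangle$, and $(\chi+\beta)(G)=\mathbb T^k$ because $\chi+\beta=s_3$ on $X_3$.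

**Step 4: the two topologies.** We apply Lemma 1 twice, with $K=\mathbb T^\kappa$ and $M=\mathbb T^k$. With $f=f_0$, $H=\langle X_0\rangle$, $\psi=\beta$ it gives a pseudocompact Hausdorff topology $\mathcal T_0$ for which $\beta$ is continuous. With $f=f_1$, $H=\langle X_1\rangle$, $\psi=\chi+\beta$ it gives a pseudocompact Hausdorff topology $\mathcal T_1$ for which $\chi+\beta$ is continuous. Hence $\chi=(\chi+\beta)-\beta$ is $(\mathcal T_0\vee\mathcal T_1)$-continuous: **Type I groups have the two-topology property.** $\square$

## 6. Type II groups: $Z(q)^{(\lambda)}\oplus B$ with $\lambda$ admissible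

Let $\Gamma=Z(q)^{(\lambda)}\oplus B$, $q=p^\ell$, $qB=0$, $|B|\le\lambda$, and $m(\sigma)\le\lambda\le2^\sigma$ with $\sigma\ge\omega_1$. Note $\lambda\ge\mathfrak c$. Now the plain splitting will do, but the embedding needs care: independence is over $\mathbb Z/q$, and $B$ must be kept away from the rest.

**Step 1: a target system in $Z(q)^\sigma$.** We construct elements $y_i$ that are $G_\delta$-dense and whose projections to half of the coordinates are independent of order $q$; the other half is reserved for $B$. Split $\sigma=R\sqcup R'$ with $|R|=|R'|=\sigma$, let $\pi':Z(q)^\sigma\to Z(q)^{R'}$ be the projection, and partition $R'=\bigsqcup_{j<\omega_1}P_j$ with $|P_j|=\sigma$. Applying a surjection of sets $\mathbb T\to Z(q)$ in each coordinate to a set that witnesses $m(\sigma)$, we get $E\subseteq Z(q)^\sigma$ with $|E|\le m(\sigma)\le\lambda$ that projects onto $Z(q)^J$ for all countable $J\subseteq\sigma$.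

Let $I=E\times\omega_1\times\lambda\times\{0,1\}$, well-ordered in type $\lambda$, and let $I_\varepsilon$ consist of the indices with last coordinate $\varepsilon$; $|I_0|=|I_1|=\lambda$. Recursively choose, for $i=(d,j,\rho,\varepsilon)$, an element $y_i\in d+Z(q)^{P_j}$ with
$$\tfrac qp\,\pi'(y_i)\notin W'_i:=\langle\pi'(y_{i'}):i'<i\rangle. \tag{2}$$
This is possible: as $y$ runs over $d+Z(q)^{P_j}$, the element $\frac qp\pi'(y)$ runs over a coset of $\frac qpZ(q)^{P_j}\cong Z(p)^{P_j}$, a set of size $2^\sigma\ge\lambda$, while $|W'_i|<\lambda$ because $i$ has fewer than $\lambda$ predecessors and $\lambda$ is uncountable.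

*$G_\delta$-density.* For $\varepsilon=0,1$ the set $\{y_i:i\in I_\varepsilon\}$ is $G_\delta$-dense in $Z(q)^\sigma$: given a countable $J\subseteq\sigma$ and $u\in Z(q)^J$, choose $d\in E$ with $d|_J=u$ and $j$ with $P_j\cap J=\emptyset$; then $y_{(d,j,0,\varepsilon)}|_J=u$, and C1 applies.

*Independence.* Suppose $\sum n_i\pi'(y_i)=0$ is a finite relation with some $n_i\not\equiv0\pmod q$. Let $i$ be the largest such index and write $n_i=p^su$ with $p\nmid u$, $s<\ell$. Since $q\pi'(y_{i'})=0$ for all $i'$, the terms with index above $i$ vanish, so $n_i\pi'(y_i)\in W'_i$. Choose $u^*$ with $u^*u\equiv1\pmod q$ and multiply by $p^{\ell-1-s}u^*$: the result is $\frac qp\pi'(y_i)\in W'_i$, contrary to (2). So the $\pi'(y_i)$ are independent of order $q$.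

**Step 2: room for $B$.** We embed $B$ into $Z(q)^R$. The ring $\mathbb Z/q$ is self-injective by Baer's criterion: its ideals are generated by the $p^s$, a homomorphism $(p^s)\to\mathbb Z/q$ sends $p^s$ to some $x$ with $p^{\ell-s}x=0$, so $x=p^sy$, and $1\mapsto y$ extends it. Products of injective modules are injective, so $Z(q)^R$ is an injective $\mathbb Z/q$-module. Its socle $Z(q)^R[p]\cong Z(p)^R$ has dimension $2^\sigma\ge\lambda\ge|B|$. Hence $B[p]$ injects into $Z(q)^R[p]$, and this injection extends to a homomorphism $B\to Z(q)^R$. The extension is injective, since each nonzero element of $B$ has a nonzero multiple in $B[p]$.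

**Step 3: the embedding of $\Gamma$.** We assemble the pieces into one injective $f$ that is $G_\delta$-dense on each of two disjoint parts. Let $X$ be a basis of $Z(q)^{(\lambda)}$, $X=X_0\sqcup X_1$ with $|X_0|=|X_1|=\lambda$. Let $f:\Gamma\to Z(q)^\sigma$ be the injection of Step 2 on $B$, and a bijection $X_\varepsilon\to\{y_i:i\in I_\varepsilon\}$ on $X_\varepsilon$. If $f(x+b)=0$ with $x\in\langle X\rangle$, $b\in B$, apply $\pi'$: it kills $f(b)\in Z(q)^R$, so $\pi'(f(x))=0$, and $x=0$ by independence. Then $f(b)=0$ and $b=0$. So $f$ is injective, and each $f(\langle X_\varepsilon\rangle)$ is $G_\delta$-dense in $Z(q)^\sigma$.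

**Step 4: splitting.** We write $\chi$ as a sum of two homomorphisms to which Lemma 1 applies. Given $\chi=(\chi_1,\dots,\chi_k):\Gamma\to\mathbb T^k$, let $\chi^0$ be $0$ on $X_0$ and $\chi$ on $X_1\cup B$, and let $\chi^1=\chi-\chi^0$, which kills $X_1$. These are homomorphisms on $\Gamma=\langle X_0\rangle\oplus\langle X_1\rangle\oplus B$. Since $q\Gamma=0$, the ranges $\chi^\varepsilon(\Gamma)\subseteq(\mathbb T[q])^k$ are finite, hence compact. Lemma 1 with $K=Z(q)^\sigma$, $H=\langle X_\varepsilon\rangle$, $\psi=\chi^\varepsilon$, $M=\chi^\varepsilon(\Gamma)$ gives a pseudocompact Hausdorff topology $\mathcal T_\varepsilon$ making $\chi^\varepsilon$ continuous. So $\chi=\chi^0+\chi^1$ is $(\mathcal T_0\vee\mathcal T_1)$-continuous: **Type II groups have the two-topology property.** $\square$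

## 7. Finite direct sums

This section passes from the summands to the sum. Let $G=\bigoplus_{i\le s}G_i$, where each $G_i$ has the two-topology property. Given $\chi_1,\dots,\chi_k$ on $G$, apply the property of $G_i$ to the restrictions $\chi_l|_{G_i}$ to get $\mathcal T_0^i,\mathcal T_1^i$, and let $\mathcal T_\varepsilon=\prod_i\mathcal T_\varepsilon^i$, which is pseudocompact by C1. Each projection $\mathrm{pr}_i:G\to G_i$ is continuous from $\mathcal T_0\vee\mathcal T_1$ to $\mathcal T_0^i\vee\mathcal T_1^i$, and $\chi_l=\sum_i\chi_l|_{G_i}\circ\mathrm{pr}_i$. So all $\chi_l$ are $(\mathcal T_0\vee\mathcal T_1)$-continuous. Finite groups have the property with the discrete topology. With Sections 5 and 6 we obtain: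

**Proposition 1.** *A group as in Theorem 2(3) has the two-topology property. In particular it is in $\mathbf P'$, so $(3)\Rightarrow(1)$ in Theorem 2.*

## 8. What pseudocompactness forces: $(1)\Rightarrow(2)$

From now on in this section $(G,\mathcal T_A)$ is pseudocompact, with $A$ as in F1. We regard elements of $G$ as characters of $A$; C2 says that on countable subgroups of $A$ they realize everything.

**Step 1: realizing everything on countable subgroups costs $m$.** This turns C2 into a lower bound for cardinalities.

**Lemma 3.** *Let $D$ be an uncountable group and let $E\subseteq\mathrm{Hom}(D,\mathbb T)$ be such that for each countable $C\le D$ every element of $\mathrm{Hom}(C,\mathbb T)$ is $e|_C$ for some $e\in E$. Then $|E|\ge m(|D|)$.*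

*Proof.* Let $\{d_i:i\in I\}$ be maximal among families of nonzero elements of infinite or prime order whose sum $M=\sum\langle d_i\rangle$ is direct. Every nonzero $x\in D$ has a nonzero multiple in $M$: if $x$ has infinite order, or after passing to a multiple of prime order if $x$ is torsion, $\langle x\rangle\cap M=0$ would allow us to enlarge the family. So the inclusion of $M$ into its divisible hull extends to a homomorphism on $D$ whose kernel meets $M$ trivially and is therefore $0$. The divisible hull is a sum of $|I|$ copies of groups $\mathbb Q$ and $Z(p^\infty)$, so $|D|\le|I|\cdot\omega$. As $D$ is uncountable, $|I|=|D|=:\delta$.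

Partition $I$ into $\delta$ countably infinite blocks $J_\alpha$ ($\alpha<\delta$) and put $D_\alpha=\bigoplus_{i\in J_\alpha}\langle d_i\rangle$. The group $\mathrm{Hom}(D_\alpha,\mathbb T)=\prod_{i\in J_\alpha}\mathrm{Hom}(\langle d_i\rangle,\mathbb T)$ has size $\mathfrak c$, since each factor has between $2$ and $\mathfrak c$ elements. Fix surjections $q_\alpha:\mathrm{Hom}(D_\alpha,\mathbb T)\to\mathbb T$ of sets, and for $e\in E$ put
$$e^*=\bigl(q_\alpha(e|_{D_\alpha})\bigr)_{\alpha<\delta}\in\mathbb T^\delta.$$
Given a countable $J\subseteq\delta$ and $u\in\mathbb T^J$, choose $h_\alpha$ with $q_\alpha(h_\alpha)=u(\alpha)$ for $\alpha\in J$. Together the $h_\alpha$ define a homomorphism on the countable group $\bigoplus_{\alpha\in J}D_\alpha$, which is realized by some $e\in E$; then $e^*|_J=u$. So $\{e^*:e\in E\}$ projects onto $\mathbb T^J$ for all countable $J$, and $m(\delta)\le|\{e^*:e\in E\}|\le|E|$. $\square$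

**Step 2: $dG$ as a set of characters of $dA$.** This lets us apply Step 1 to $dG$. For $d\ge1$ we have $(da)(g)=a(dg)$. Since $A$ separates points, the kernel of $g\mapsto g|_{dA}$ is $G[d]$. Hence
$$dG\cong G/G[d]\cong\{g|_{dA}:g\in G\}\subseteq\mathrm{Hom}(dA,\mathbb T). \tag{3}$$
By C2 this set realizes every homomorphism on every countable subgroup of $dA$. If $dA$ is countable, C2 with $C=dA$ gives $dG\cong\mathrm{Hom}(dA,\mathbb T)$.

**Step 3: proof of (i).** We show that $|dG|$ is finite or admissible. Let $\sigma=|dA|$. If $\sigma$ is finite, so is $dG$ by (3). If $\sigma=\omega$, then $dG\cong\mathrm{Hom}(dA,\mathbb T)$ is compact, metrizable (it lies in $\mathbb T^{dA}$), and infinite (by Pontryagin duality $dA$ is the dual of this group, and finite groups have finite duals). An infinite compact group is uncountable, and an uncountable compact metrizable space has size $\mathfrak c$. So $|dG|=\mathfrak c$, which is admissible. If $\sigma>\omega$, Lemma 3 with $D=dA$ and $E=\{g|_{dA}:g\in G\}$ gives $m(\sigma)\le|dG|\le\mathfrak c^\sigma=2^\sigma$.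

**Step 4: one member of an increasing union does all the work.** For (ii) we need a lower bound on $r_0(G)$, not on $|G|$. The group $G$ will be exhausted by countably many subgroups controlled by a maximal independent set; this lemma lets us work inside one of them.

**Lemma 4.** *Let $G=\bigcup_{n\ge0}G_n$ be an increasing union of subgroups. There are $n$ and a countable $C\le A$ such that for every countable $C'$ with $C\le C'\le A$, every $h\in\mathrm{Hom}(C',\mathbb T)$ vanishing on $C$ equals $g|_{C'}$ for some $g\in G_n$.*

*Proof.* Suppose not. We diagonalize. Put $C_0=0$, $h_0=0$. Given $(C_n,h_n)$ with $C_n$ countable and $h_n\in\mathrm{Hom}(C_n,\mathbb T)$, the failure for $n$ and $C_n$ gives a countable $C_{n+1}\ge C_n$ in $A$ and $h\in\mathrm{Hom}(C_{n+1},\mathbb T)$ vanishing on $C_n$ and not realized by any element of $G_n$. Let $\tilde h$ be any extension of $h_n$ to $C_{n+1}$. Both $\tilde h$ and $\tilde h+h$ extend $h_n$. If both were realized by elements of the group $G_n$, so would be their difference $h$. So one of them, call it $h_{n+1}$, is not realized by $G_n$. The union of the $h_n$ is a homomorphism on the countable group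 $\bigcup_nC_n$, so by C2 it is realized by some $g\in G$. This $g$ lies in some $G_n$, and then $g|_{C_{n+1}}=h_{n+1}$, contrary to the choice of $h_{n+1}$. $\square$

**Step 5: a lower bound for the rank.** We apply Lemma 4 to the groups of elements whose $n!$-th multiple lies in $\langle X\rangle$.

**Lemma 5.** *If $\kappa_1:=\min_{n\ge1}|nA|$ is uncountable, then $r_0(G)\ge m(\kappa_1)$.*

*Proof.* Let $X\subseteq G$ be a maximal independent set of elements of infinite order, and $G_n=\{g:n!\,g\in\langle X\rangle\}$. The $G_n$ increase, and their union is $G$, since every $g\in G$ has some multiple $lg\in\langle X\rangle$ with $l\ge1$. Take $n,C$ from Lemma 4 and put $k=n!$ and $D=(kA+C)/C$. Then $D\cong kA/(kA\cap C)$, and $|kA|\ge\kappa_1>\omega\ge|C|$, so $|D|=|kA|\ge\kappa_1$.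

If $g\in G_n$ vanishes on $C$, meaning $c(g)=0$ for $c\in C$, then $g|_{kA+C}$ induces a character of $D$. Let $E$ be the set of all characters of $D$ obtained in this way. The character induced by $g$ is determined by its values $(ka)(g)=a(kg)$, that is, by $kg\in\langle X\rangle$. So $|E|\le|\langle X\rangle|$.

The set $E$ satisfies the hypothesis of Lemma 3. Indeed, let $\overline C\le D$ be countable and $\overline h\in\mathrm{Hom}(\overline C,\mathbb T)$. The preimage $C'$ of $\overline C$ in $kA+C$ is countable and contains $C$, and the pullback of $\overline h$ to $C'$ vanishes on $C$. By Lemma 4 it is $g|_{C'}$ for some $g\in G_n$; this $g$ vanishes on $C$ and induces an element of $E$ that extends $\overline h$.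

Lemma 3 gives $|\langle X\rangle|\ge|E|\ge m(|D|)\ge m(\kappa_1)\ge\mathfrak c$. So $X$ is infinite, $|X|=|\langle X\rangle|$, and $r_0(G)=|X|\ge m(\kappa_1)$. $\square$

**Step 6: the rank of a compact group.** This is for the case where some $nA$ is countable and $nG$ is compact.

**Lemma 6.** *If a compact group $L$ is not torsion, then $r_0(L)\ge\mathfrak c$.*

*Proof.* Let $h\in L$ have infinite order and let $M$ be the closure of $\langle h\rangle$. A continuous character of $M$ is determined by its value at $h$, so the dual of $M$ is isomorphic to a subgroup $S$ of $\mathbb T$, infinite since $M$ is infinite. By Pontryagin duality $M$ maps onto the dual of every subgroup of $S$.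

If $S$ has an element of infinite order, then $S\supseteq\mathbb Z$ and $M$ maps onto $\mathbb T$, which has size $\mathfrak c$ and countable torsion subgroup. Otherwise $S\le\mathbb Q/\mathbb Z$ is infinite. Then either some $p$-component of $S$ is infinite, hence equal to $Z(p^\infty)$, and $M$ maps onto the $p$-adic integers, which are torsion-free of size $\mathfrak c$; or $S\supseteq\bigoplus_iZ(p_i)$ for infinitely many distinct primes $p_i$, and $M$ maps onto $\prod_iZ(p_i)$. The last group has size $\mathfrak c$, and an element of order $m$ in it is supported on the finitely many $i$ with $p_i\mid m$, so its torsion subgroup is countable.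

A group $Q$ of size $\mathfrak c$ with countable torsion subgroup has $r_0(Q)=\mathfrak c$, because $|Q/t(Q)|\le\max(r_0(Q),\omega)$. Lifts of independent elements are independent, so $r_0(L)\ge r_0(M)\ge\mathfrak c$. $\square$

**Step 7: proof of (ii).** We combine Steps 5 and 6. Assume $G$ is unbounded and choose $n$ with $|nA|=\kappa_1=\min_l|lA|$.

If $\kappa_1>\omega$, take $\kappa=\kappa_1$. Then $r_0(G)\ge m(\kappa)$ by Lemma 5, and $|nG|\le|\mathrm{Hom}(nA,\mathbb T)|\le2^\kappa$ by (3).

If $\kappa_1\le\omega$, then by Step 2 $nG\cong L:=\mathrm{Hom}(nA,\mathbb T)$ is compact metrizable, so $|nG|\le\mathfrak c$. Suppose $L$ were torsion. Then $L=\bigcup_{m\ge1}L[m]$ with each $L[m]$ closed, so by Baire some $L[m]$ has interior and is open, hence of finite index $s$ in the compact group $L$. Then $smL=0$, so $nG$ and $G$ are bounded, a contradiction. So $L$ is not torsion, and Lemma 6 gives $r_0(G)\ge r_0(nG)=r_0(L)\ge\mathfrak c=m(\omega_1)$. Also $|nG|\le\mathfrak c\le2^{\omega_1}$. Take $\kappa=\omega_1$. This proves $(1)\Rightarrow(2)$. $\square$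

## 9. Cutting $G$ into pieces: $(2)\Rightarrow(3)$

**Step 1: splitting off a bounded part.** If $nG$ is small, then $G$ is small up to a bounded summand.

**Lemma 7.** *Let $n\ge1$ and let $\theta\ge|nG|$ be infinite. Then $G=G_1\oplus G_2$ with $|G_1|\le\theta$ and $nG_2=0$.*

*Proof.* Choose for each $y\in nG$ some $g$ with $ng=y$, and let $G'$ be the subgroup generated by these. Then $|G'|\le\theta$ and $nG'=nG$, so $G=G'+G[n]$. By the Prüfer–Baer theorem the bounded group $G[n]$ is a direct sum of (finite) cyclic groups. Each of the at most $\theta$ elements of $G'\cap G[n]$ involves finitely many of them, so $G'\cap G[n]$ lies in the sum $C$ of at most $\theta$ of them. Let $G_2$ be the sum of the others: $G[n]=C\oplus G_2$, $|C|\le\theta$. Put $G_1=G'+C$. Then $G_1+G_2=G'+G[n]=G$ and $|G_1|\le\theta$. If $g'+c=x\in G_2$ with $g'\in G'$, $c\in C$, then $g'=x-c\in G'\cap G[n]\subseteq C$, so $x\in C\cap G_2=0$. $\square$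

Let $G$ satisfy (2) of Theorem 2.

**Step 2: the rough decomposition.** We write $G$ as (something small) plus a bounded group with only large pieces.

*Unbounded case.* Take $n,\kappa$ from (ii) and apply Lemma 7 with $\theta=2^\kappa$. By Prüfer–Baer, $G_2=\bigoplus_{p^j\mid n}Z(p^j)^{(\lambda_{p,j})}$ (over prime powers with $j\ge1$). Move the finitely many pieces with $\lambda_{p,j}\le2^\kappa$ into $G_1$. Now $G=G_1\oplus G_2$, $|G_1|\le2^\kappa$, and $r_0(G_1)=r_0(G)\ge m(\kappa)$ since $G_2$ is torsion. So $G_1$ is of Type I, and each $\lambda_{p,j}$ is $0$ or $>2^\kappa$. Put $F=0$.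

*Bounded case.* Let $nG=0$ and $G_1=0$, and collect the pieces of finite multiplicity into $F$: $G=F\oplus G_2$ with $F$ finite and $G_2=\bigoplus_{p^j\mid n}Z(p^j)^{(\lambda_{p,j})}$, each $\lambda_{p,j}$ being $0$ or infinite.

**Step 3: records.** We group the pieces so that each group has a dominant piece of the largest exponent; recall from Section 3 that a small piece of smaller exponent is harmless, while one of larger exponent is not. Call $(p,\ell)$ a *record* if $\lambda_{p,\ell}\ne0$ and $\lambda_{p,\ell}>\lambda_{p,j}$ for all $j>\ell$. For instance, in $Z(4)^{(\mathfrak c)}\oplus Z(2)^{(\omega)}$ the only record is $(2,2)$.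

Suppose $\lambda_{p,j}\ne0$ and $(p,j)$ is not a record. Let $\ell$ be the largest index $\ge j$ at which $\max_{i\ge j}\lambda_{p,i}$ is attained. Then $\lambda_{p,\ell}\ge\lambda_{p,j}>0$, and $\lambda_{p,i}<\lambda_{p,\ell}$ for $i>\ell$ by the choice of $\ell$. So $(p,\ell)$ is a record, and $\ell>j$ because $(p,j)$ is not one. Assign $(p,j)$ to $(p,\ell)$. For a record $(p,\ell)$ let $\Gamma_{p,\ell}$ be the sum of $Z(p^\ell)^{(\lambda_{p,\ell})}$ and all pieces assigned to it. Then
$$G=G_1\oplus F\oplus\bigoplus_{(p,\ell)\ \text{record}}\Gamma_{p,\ell}\quad\text{(a finite sum)},\qquad\Gamma_{p,\ell}=Z(q)^{(\lambda)}\oplus B,$$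
with $q=p^\ell$, $\lambda=\lambda_{p,\ell}$, $qB=0$, and $|B|\le\lambda$, because $B$ is a finite sum of pieces $Z(p^j)^{(\lambda_{p,j})}$ with $j<\ell$ and $\lambda_{p,j}\le\lambda$, and $\lambda$ is infinite.

**Step 4: the multiplicity at a record is admissible.** We find $d$ with $|dG|=\lambda_{p,\ell}$ and use (i). Write $n=p^am$ with $p\nmid m$. Multiplication by $m$ kills the summands of $G_2$ for primes other than $p$ (their exponents divide $m$) and is invertible on $p$-groups; multiplication by $p^{\ell-1}$ kills $Z(p^j)$ for $j<\ell$. So
$$p^{\ell-1}mG=p^{\ell-1}m(G_1\oplus F)\ \oplus\ \bigoplus_{j\ge\ell}p^{\ell-1}Z(p^j)^{(\lambda_{p,j})}.$$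
The term $j=\ell$ has size $\lambda_{p,\ell}$. The terms with $j>\ell$ have size less than $\lambda_{p,\ell}$, because $(p,\ell)$ is a record and $\lambda_{p,\ell}$ is infinite. Finally $|G_1\oplus F|<\lambda_{p,\ell}$: in the unbounded case $|G_1|\le2^\kappa<\lambda_{p,\ell}$ and $F=0$, and in the bounded case $G_1=0$ and $F$ is finite. Hence $|p^{\ell-1}mG|=\lambda_{p,\ell}$. It is infinite, so by (i) it is admissible. Thus each $\Gamma_{p,\ell}$ is of Type II, and $(2)\Rightarrow(3)$ is proved. $\square$

**End of the proof of Theorems 1, 2 and 3(a).** Sections 8 and 9 and Proposition 1 give $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(1)$, which is Theorem 2. If $G\in\mathbf P'$ is abelian, it is a group as in (3), so by Proposition 1 it has the two-topology property, which is Theorem 3(a). In particular every character of $G$ is $\mathcal T^\vee$-continuous, and C3 gives $\mathcal T^\vee(G)=\mathcal T^\#(G)$. This is Theorem 1: Conjecture 1.8 is true. $\blacksquare$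

## 10. One topology or two: Theorem 3(b) and (c)

**Proof of (b).** We repeat the argument for vector spaces of Section 3, with Theorem 2 in place of the isomorphism $N\cong V$. Let $\chi_1,\dots,\chi_k$ have finite range and $N=\bigcap_i\ker\chi_i$, a subgroup of finite index in $G$. We check that $N$ satisfies (2) of Theorem 2.

For $d\ge1$, multiplication by $d$ induces a map of the finite group $G/N$ onto $dG/dN$, so $dN$ has finite index in $dG$. Hence $|dN|$ is finite if $|dG|$ is, and $|dN|=|dG|$ otherwise; so (i) passes to $N$. If $G$ is bounded, so is $N$. If $G$ is unbounded, take $n,\kappa$ from (ii) for $G$; since $G/N$ is finite, $r_0(N)=r_0(G)\ge m(\kappa)$, and $|nN|\le|nG|\le2^\kappa$. So (ii) holds for $N$.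

By Theorem 2, $N\in\mathbf P'$. Give $N$ a pseudocompact Hausdorff group topology and make $N$ open in $G$. Then $G$ is a Hausdorff topological group that is a finite union of clopen translates of $N$, hence pseudocompact. All $\chi_i$ are continuous because they vanish on the open subgroup $N$. If $G$ is bounded, say $nG=0$, every character has range in the finite group $\mathbb T[n]$, so the case in parentheses is included. $\square$

**Proof of (c).** We repeat the argument for $\mathbb T$ of Section 4. Let $G\in\mathbf P'$ be unbounded. By Theorem 2(ii), $r_0(G)\ge m(\kappa)>0$, so there is $x\in G$ of infinite order. A nonzero homomorphism $\langle x\rangle\to\mathbb Q$ extends to $G\to\mathbb Q$, as $\mathbb Q$ is divisible. Composing with a group embedding $\mathbb Q\to\mathbb T$ gives a character $\chi$ whose range is a nonzero subgroup of a copy of $\mathbb Q$, hence countably infinite. If $\chi$ were continuous for a pseudocompact group topology on $G$, then $\chi(G)$ would be a pseudocompact subgroup of $\mathbb T$, so finite or equal to $\mathbb T$ (Section 1). It is neither. So no single pseudocompact topology makes $\chi$ continuous,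 while by (a) the join of two does. $\blacksquare$
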